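# Compact spaces carrying only measures of countable type, and the additivity of the null ideal

## 1. The least weight of a space in (MS) outside $\mathcal C$

All compact spaces are Hausdorff. For a compact space $K$, $P(K)$ is the set of regular Borel probability measures on $K$, and $\mathrm{wt}(K)$ is the weight of $K$, the least cardinality of a base. The statement uses two classes of compact spaces:

- (MS) is the class of compact $K$ such that $L^1(\mu)$ is separable for every $\mu\in P(K)$;
- $\mathcal C$ is the class of compact $K$ such that every $\mu\in P(K)$ is *countably-determined*: there is a countable family $\mathcal F$ of closed subsets of $K$ with $\mu(U)=\sup\{\mu(F):F\subseteq U,\ F\in\mathcal F\}$ for every nonempty open $U\subseteq K$.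

It also uses a combinatorial cardinal. Let $V=\omega\times\omega$. For $v=(m,k)\in V$ put $p_v=2^{-m-2}$; for $a\subseteq V$ put $w(a)=\sum_{v\in a}p_v$. Let
$$J=\{a\subseteq V: w(a)<\infty\},\qquad a\subseteq^* b\iff a\setminus b\text{ is finite},$$
and let $\kappa$ be the least cardinality of a family in $J$ that has no $\subseteq^*$-upper bound in $J$. As usual, $\operatorname{add}(\mathcal N)$ is the least cardinality of a family of Lebesgue null sets whose union is not null.

**Main Theorem (ZFC).**

**Theorem A.** There are a compact zero-dimensional space $K\in$ (MS) of weight at most $\kappa$ and a measure $\mu\in P(K)$ such that for no family $\mathcal F$ of Borel subsets of $K$ with $|\mathcal F|<\kappa$ does one have $\mu(U)=\sup\{\mu(F):F\subseteq U,\ F\in\mathcal F\}$ for all nonempty open $U$. Since $\kappa\ge\omega_1$, in particular $K\notin\mathcal C$.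

**Theorem B.** If $K$ is compact, $\mathrm{wt}(K)<\kappa$, and $\mu\in P(K)$ has countable Maharam type (that is, $L^1(\mu)$ is separable), then $\mu$ is countably-determined. Hence every $K\in$ (MS) with $\mathrm{wt}(K)<\kappa$ belongs to $\mathcal C$.

**Proposition C.** $\kappa=\operatorname{add}(\mathcal N)$.

**Corollary D.** For an infinite cardinal $\tau$, there is a compact space of weight $\tau$ in (MS)$\,\setminus\mathcal C$ if and only if $\tau\ge\operatorname{add}(\mathcal N)$. In particular such spaces exist in ZFC, and the space $K$ of Theorem A has weight exactly $\operatorname{add}(\mathcal N)$.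

In plain words: (MS) says that each measure on $K$ is small in the sense of its metric, while $\mathcal C$, a class studied by Mercourakis, asks for something more literal, a countable supply of closed sets that fit *inside* open sets and nearly exhaust them. We shall see at once that $\mathcal C\subseteq$ (MS). Consistent examples of spaces in (MS) outside $\mathcal C$ are known, and the question, posed in "Hyper-Stonean envelopes of compact spaces", is whether ZFC alone yields one. The theorem says that it does, and it computes the least weight at which this happens.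

Everything below is proved in full except for one cited theorem, Bartoszyński's slalom characterization of $\operatorname{add}(\mathcal N)$, which is used only for Proposition C. Theorems A and B, and hence the answer to the question, do not depend on it.

## 2. Countable Maharam type and countable determination

A regular Borel probability measure $\mu$ on $K$ satisfies $\mu(B)=\sup\{\mu(C):C\subseteq B\text{ compact}\}=\inf\{\mu(U):U\supseteq B\text{ open}\}$ for Borel $B$. We write $\mu(A\triangle B)=\|1_A-1_B\|_1$; this is a pseudometric on Borel sets. Subsets of separable metric spaces are separable, and simple functions are dense in $L^1(\mu)$. So $L^1(\mu)$ is separable if and only if some countable family of Borel sets is dense among all Borel sets for $\mu(\cdot\,\triangle\,\cdot)$.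

**Definition.** $\mu$ has *countable Maharam type* if $L^1(\mu)$ is separable.

*Example.* The fair-coin product measure on $2^{\omega_1}$ does not have countable type: the sets $B_\xi=\{x:x(\xi)=1\}$ satisfy $\mu(B_\xi\triangle B_\eta)=\frac12$ for $\xi\ne\eta$, and there are uncountably many of them. So $2^{\omega_1}\notin$ (MS).

*Examples of countable determination.* A point mass at $x$ is determined by $\{\emptyset,\{x\}\}$. More generally, if $\mu$ is concentrated on a countable set $S$, then the finite subsets of $S$ determine $\mu$, since $\mu(U)=\sum_{s\in S\cap U}\mu(\{s\})$. The next lemma handles metrizable spaces and will also be the first step of Theorem B.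

**Lemma 1.** Let $\mathcal B$ be a base of a compact space $K$ closed under finite unions, and let $\mu\in P(K)$. For every nonempty open $U$,
$$\mu(U)=\sup\{\mu(\overline B):B\in\mathcal B,\ \overline B\subseteq U\}.$$

*Proof.* If $C\subseteq U$ is compact and nonempty, each point of $C$ has a neighbourhood in $\mathcal B$ whose closure lies in $U$. Finitely many of these cover $C$; their union $B$ is in $\mathcal B$, and $C\subseteq B\subseteq\overline B\subseteq U$. Hence $\mu(C)\le\mu(\overline B)\le\mu(U)$. Take the supremum over $C$. $\square$

An infinite compact space has a base closed under finite unions of cardinality $\mathrm{wt}(K)$. So a measure is always determined by $\mathrm{wt}(K)$ closed sets, and compact metrizable spaces are in $\mathcal C$. (For finite $K$, take all subsets.) In this light Theorem A is extreme: its $\mu$ lives on a space of weight $\kappa$, and no fewer than $\kappa$ sets determine it.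

**Lemma 2.** A countably-determined measure has countable Maharam type. Hence $\mathcal C\subseteq$ (MS).

*Proof.* Let $\mathcal F$ be countable and determine $\mu$. Given a Borel set $B$ and $\varepsilon>0$, choose an open $U\supseteq B$ with $\mu(U\setminus B)<\varepsilon$; we may take $U\neq\emptyset$, since for $U=\emptyset$ we have $B=\emptyset$ and adding $\emptyset$ to $\mathcal F$ is harmless. Choose $F\in\mathcal F$ with $F\subseteq U$ and $\mu(U\setminus F)<\varepsilon$. Then $\mu(B\triangle F)<2\varepsilon$. So $\mathcal F$ is dense for $\mu(\cdot\,\triangle\,\cdot)$. $\square$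

The converse is the issue. Separability provides a countable family that is close to each set in measure. Determination requires members literally contained in $U$.

## 3. The ideal $J$ and the cardinal $\kappa$

Think of $V$ as levels $\{m\}\times\omega$, where each point of level $m$ costs $2^{-m-2}$. A set in $J$ has finitely many points on each level.

*Examples.* The graph of any $f:\omega\to\omega$ is in $J$, with $w=\sum_m2^{-m-2}=\frac12$. The set $\{(m,k):k<m\}$ is in $J$, with $w=\frac14\sum_m m2^{-m}=\frac12$. The set $\{(m,k):k<2^m\}$ is not in $J$, because each level contributes $\frac14$.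

**Lemma 3.** The cardinal $\kappa$ exists, $\kappa\ge\omega_1$, and $\kappa$ is regular. There is a sequence $(a_\alpha)_{\alpha<\kappa}$ in $J$ with $a_\alpha\subseteq^*a_\beta$ for $\alpha<\beta$ such that for every cofinal $\Gamma\subseteq\kappa$ the family $\{a_\alpha:\alpha\in\Gamma\}$ has no $\subseteq^*$-upper bound in $J$.

**Step 1: some family is unbounded, so $\kappa$ exists.** We show that $J$ itself is unbounded. Given $b\in J$, each level meets $b$ in a finite set, so there is $k_m$ with $(m,k_m)\notin b$. Then $c=\{(m,k_m):m\in\omega\}\in J$ and $c\setminus b=c$ is infinite.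

**Step 2: countable families are bounded, so $\kappa\ge\omega_1$.** Given $b_n\in J$ for $n\in\omega$, remove a finite set from $b_n$ to get $b_n'$ with $w(b_n')\le2^{-n}$; this is possible because $w(b_n)$ is a convergent sum. Then $b=\bigcup_nb_n'$ has $w(b)\le2$, and $b_n\setminus b\subseteq b_n\setminus b_n'$ is finite.

**Step 3: an unbounded family can be replaced by a chain.** Let $\{b_\alpha:\alpha<\kappa\}\subseteq J$ be unbounded. By recursion, let $a_\alpha\in J$ be an upper bound of $\{a_\gamma:\gamma<\alpha\}\cup\{b_\alpha\}$. It exists because this family has size less than $\kappa$. If $\Gamma\subseteq\kappa$ is cofinal and $b\in J$ bounds $\{a_\alpha:\alpha\in\Gamma\}$, then for each $\alpha$ there is $\gamma\in\Gamma$ with $\gamma\ge\alpha$. Then $b_\alpha\subseteq^*a_\alpha\subseteq^*a_\gamma\subseteq^*b$, so $b$ bounds all the $b_\alpha$, a contradiction.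

**Step 4: regularity of $\kappa$.** If some cofinal $\Gamma\subseteq\kappa$ had $|\Gamma|<\kappa$, then $\{a_\alpha:\alpha\in\Gamma\}$ would be bounded by the definition of $\kappa$, against Step 3. $\square$

## 4. Splitting closed sets off the Cantor cube

Let $X=2^V$ with the product measure $\lambda=\prod_v\lambda_v$, where $\lambda_v(\{1\})=p_v$. Put $A_v=\{z\in X:z(v)=1\}$, and for $a\subseteq V$ let
$$W_a=\bigcup_{v\in a}A_v\ \text{(open)},\qquad Q_a=X\setminus W_a=\{z:z(v)=0\text{ for all }v\in a\}\ \text{(closed)}.$$
By independence (and continuity from above if $a$ is infinite), $\lambda(Q_a)=\prod_{v\in a}(1-p_v)$. For $0\le p\le\frac12$ we have $e^{-2p}\le1-p\le e^{-p}$: the right-hand inequality is standard, and $1-p-e^{-2p}$ is concave, vanishes at $p=0$ and is positive at $p=\frac12$. As $p_v\le\frac14$,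
$$e^{-2w(a)}\le\lambda(Q_a)=\prod_{v\in a}(1-p_v)\le e^{-w(a)},\qquad\text{so}\qquad\lambda(Q_a)>0\iff a\in J.\tag{1}$$

The measure $\lambda$ on the metrizable space $X$ is countably-determined, and this does not conflict with (1), because $Q_a$ is closed but, for infinite $a$, not open. We now make such sets clopen by passing to a Stone space. Recall that if $\mathfrak A$ is an algebra of subsets of $X$ containing all clopen sets, its Stone space $K$ consists of the ultrafilters of $\mathfrak A$. Each $B\in\mathfrak A$ gives a clopen set $\hat B\subseteq K$; every clopen set has this form, these sets form a base, and $B\mapsto\hat B$ preserves Boolean operations and inclusions. The formula $\mu(\hat B)=\lambda(B)$ defines a finitely additive measure on clopen sets, which extends to a unique $\mu\in P(K)$. Finally, $\mathrm{Clop}(X)\subseteq\mathfrak A$ induces a continuous surjection $\pi:K\to X$ with $\pi^{-1}(A_v)=\hat A_v$.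

*One set split off, by hand.* Let $a\in J$ be infinite and let $\mathfrak A$ be generated by all $A_v$ and the single set $W=W_a$, with $Q=Q_a$. Its members are the sets $(B\cap W)\cup(C\cap Q)$ with $B,C$ clopen in $X$, so the Stone space is the disjoint union of the Stone spaces of the two traces. A nonempty clopen set depends on finitely many coordinates and so cannot be contained in $Q$; thus $W$ is dense, $B\mapsto B\cap W$ is injective on clopen sets, and $\hat W$ is a copy of $X$. The trace on $Q$ gives $\hat Q$, a copy of $Q$. So $K=X\sqcup Q$: the closed set $Q$ has been duplicated, and the second copy is clopen. The set $\hat W$ is $\pi^{-1}(W)$ together with the first copy of $Q$. The measure $\mu$ gives this first copy mass $0$ and gives the detached copy mass $\lambda(Q)>0$.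

*The first attempt: split off $Q_a$ for every $a\in J$.* Let $\mathfrak A_J$ be generated by all $A_v$ and all $W_a$, $a\in J$, with Stone space $K_J$ and measure $\mu_J$. This $\mu_J$ is not countably-determined. Suppose a countable $\mathcal F$ determines it. For each $a\in J$, the set $K_J\setminus\hat W_a$ has positive measure, so it contains some $F_a\in\mathcal F$ with $\mu_J(F_a)>0$. For $F\in\mathcal F$ let $b_F=\bigcup\{a\in J:F_a=F\}$. If $b_F\neq\emptyset$ and $c\subseteq b_F$ is finite, then $c\subseteq a_1\cup\dots\cup a_n$ for some $a_i$ with $F_{a_i}=F$. Then $F\subseteq\bigcap_i(K_J\setminus\hat W_{a_i})$ has measure at most $\lambda(Q_c)\le e^{-w(c)}$. So $w(c)\le\log(1/\mu_J(F))$ for all finite $c\subseteq b_F$, and $b_F\in J$. The countably many $b_F$ have an upper bound $b\in J$ (Lemma 3, Step 2), and this $b$ bounds all of $J$. That contradicts Lemma 3, Step 1.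

So one half of the problem is settled, and the other half fails: **$K_J\notin$ (MS).** To see this, note first that there is a family of $2^\omega$ subsets of a countable infinite set that is independent modulo finite sets. On the countable set of pairs $(n,\mathcal S)$ with $n\in\omega$ and $\mathcal S\subseteq\mathcal P(n)$, put $a_t=\{(n,\mathcal S):t\cap n\in\mathcal S\}$ for $t\subseteq\omega$. For disjoint finite $s,r\subseteq\mathcal P(\omega)$, all large $n$ make the sets $t\cap n$ ($t\in s\cup r$) distinct, and then $(n,\{t\cap n:t\in s\})\in\bigcap_{t\in s}a_t\setminus\bigcup_{t\in r}a_t$. So this set is infinite. Transport the family to subsets of $a=\{(m,0):m\in\omega\}$. Since $a\in J$, all $a_t$ are in $J$.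

Look at the fibre $Z=\pi^{-1}(0)$ over the zero sequence. Given disjoint finite $s,r$ and a finite $c\subseteq V$, pick $v\in\bigcap_{t\in s}a_t\setminus(\bigcup_{t\in r}a_t\cup c)$. The point $z\in X$ whose only nonzero coordinate is $v$ lies in $W_{a_t}$ for $t\in s$, outside $W_{a_t}$ for $t\in r$, and outside $A_u$ for $u\in c$. By compactness, every pattern of memberships in the sets $\hat W_{a_t}$ occurs in $Z$. That is, $Z$ maps continuously onto $2^{\mathcal P(\omega)}$ in such a way that $\hat W_{a_t}\cap Z$ is the preimage of the $t$-th coordinate set. A continuous surjection of compact spaces induces a surjection on $P(\cdot)$, so there is $\nu\in P(Z)$ mapping to the fair-coin measure. Then $\nu(\hat W_{a_t}\triangle\hat W_{a_{t'}})=\frac12$ for $t\ne t'$, and $\nu$ does not have countable type.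

The obstruction is therefore independence of the sets $\hat W_a$ *inside a fibre of $\pi$*. The families that are safest against it are chains: if $A\subseteq B$, then $\nu(A\triangle B)=|\nu(A)-\nu(B)|$, so in the pseudometric of $\nu$ a chain of sets looks like a subset of $\mathbb R$, which is separable, for *every* $\nu$. A well-ordered strictly $\subseteq$-increasing sequence of subsets of the countable set $V$ is countable, so we cannot ask for $a_\alpha\subseteq a_\beta$. But we can have $a_\alpha\subseteq^*a_\beta$, by Lemma 3, and the point of the next section is that the finite errors disappear inside fibres.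

## 5. A $\subseteq^*$-chain of split sets: proof of Theorem A

**Step 1: the space and the measure.** Take $(a_\alpha)_{\alpha<\kappa}$ from Lemma 3 and write $W_\alpha=W_{a_\alpha}$, $Q_\alpha=X\setminus W_\alpha$. Let $\mathfrak A$ be the algebra generated by $\{A_v:v\in V\}\cup\{W_\alpha:\alpha<\kappa\}$, let $K$ be its Stone space, and let $\mu$ and $\pi$ be as in Section 4. $K$ is compact and zero-dimensional. Since $\mathfrak A$ has at most $\kappa$ generators and $\kappa$ is infinite, $\mathrm{wt}(K)\le|\mathfrak A|\le\kappa$.

**Step 2: fewer than $\kappa$ Borel sets cannot determine $\mu$.** Suppose $|\mathcal F|<\kappa$ and $\mathcal F$ determines $\mu$. Let $U_\alpha=K\setminus\hat W_\alpha$, a clopen set with $\mu(U_\alpha)=\lambda(Q_\alpha)>0$ by (1). So there is $F_\alpha\in\mathcal F$ with $F_\alpha\subseteq U_\alpha$ and $\mu(F_\alpha)>0$. The sets $\{\alpha:F_\alpha=F\}$, $F\in\mathcal F$, split $\kappa$ into fewer than $\kappa$ pieces; as $\kappa$ is regular, one of them, say $\Gamma=\{\alpha:F_\alpha=F\}$, is cofinal in $\kappa$.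

Let $b=\bigcup_{\alpha\in\Gamma}a_\alpha$, and let $c\subseteq b$ be finite. There is a finite nonempty $s\subseteq\Gamma$ with $c\subseteq\bigcup_{\alpha\in s}a_\alpha$. Since $F\subseteq\bigcap_{\alpha\in s}U_\alpha$,
$$0<\mu(F)\le\lambda\Big(X\setminus\bigcup_{\alpha\in s}W_\alpha\Big)\le\lambda(Q_c)=\prod_{v\in c}(1-p_v)\le e^{-w(c)}.$$
So $w(c)\le\log(1/\mu(F))$ for every finite $c\subseteq b$, hence $w(b)<\infty$ and $b\in J$. But $a_\alpha\subseteq b$ for all $\alpha\in\Gamma$, and $\Gamma$ is cofinal, against Lemma 3. As $\kappa\ge\omega_1$, no countable family determines $\mu$, so $K\notin\mathcal C$.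

**Step 3: isolate the part of $\hat W_\alpha$ that is not visible in $X$.** For $v\in a_\alpha$ we have $A_v\subseteq W_\alpha$, hence $\pi^{-1}(A_v)=\hat A_v\subseteq\hat W_\alpha$. Taking the union over $v\in a_\alpha$ gives $\pi^{-1}(W_\alpha)\subseteq\hat W_\alpha$. Put
$$E_\alpha=\hat W_\alpha\cap\pi^{-1}(Q_\alpha),\qquad\text{so that}\qquad\hat W_\alpha=\pi^{-1}(W_\alpha)\cup E_\alpha\ \text{ (disjoint union)}.\tag{2}$$
In the one-set example of Section 4, this is the first copy of $Q$. The sets $\pi^{-1}(W_\alpha)$ come from the metrizable space $X$ and will cause no trouble; all the risk is in the $E_\alpha$.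

**Step 4: over the fibres, the $E_\alpha$ form a chain.**

**Lemma 4.** If $\alpha<\beta<\kappa$, then $E_\alpha\setminus E_\beta\subseteq\pi^{-1}(Q_\alpha\setminus Q_\beta)$.

In terms of fibres: if $z\in Q_\beta$, then $E_\alpha\cap\pi^{-1}(z)\subseteq E_\beta\cap\pi^{-1}(z)$ for every $\alpha<\beta$.

*Proof.* The set $c=a_\alpha\setminus a_\beta$ is finite. So $W_\alpha\subseteq W_\beta\cup\bigcup_{v\in c}A_v$ is an inclusion between members of $\mathfrak A$ (this is where finiteness matters: an infinite union of $A_v$'s need not be in $\mathfrak A$, and $\hat{\ }$ does not preserve infinite unions). Therefore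
$$\hat W_\alpha\subseteq\hat W_\beta\cup\bigcup_{v\in c}\pi^{-1}(A_v).$$
Now $c\subseteq a_\alpha$, and points of $Q_\alpha$ vanish on $a_\alpha$; so $\pi^{-1}(Q_\alpha)$ is disjoint from $\pi^{-1}(A_v)$ for each $v\in c$. Since $E_\alpha\subseteq\hat W_\alpha\cap\pi^{-1}(Q_\alpha)$, we get $E_\alpha\subseteq\hat W_\beta$. Hence $E_\alpha\cap\pi^{-1}(Q_\beta)\subseteq\hat W_\beta\cap\pi^{-1}(Q_\beta)=E_\beta$. So a point of $E_\alpha\setminus E_\beta$ is not in $\pi^{-1}(Q_\beta)$, while it is in $\pi^{-1}(Q_\alpha)$. $\square$

**Step 5: for each $\nu\in P(K)$, the sets $\hat W_\alpha$ are separable in the pseudometric of $\nu$.** Suppose not. For each $n\ge1$ take a maximal set of indices whose sets $\hat W_\alpha$ are pairwise at $\nu$-distance at least $1/n$. If all of these were countable, their union would give a countable dense subfamily. So there are $\varepsilon>0$ and an uncountable $Y\subseteq\kappa$ with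
$$\nu(\hat W_\alpha\triangle\hat W_\beta)\ge\varepsilon\quad\text{for distinct }\alpha,\beta\in Y.\tag{3}$$
Let $\pi\nu\in P(X)$ be the image measure. Since $X$ is compact metrizable, $L^1(\pi\nu)$ is separable, and so is $\mathbb R$. Cover the space $L^1(\pi\nu)\times\mathbb R$ by countably many sets whose projections to both factors have diameter less than $\varepsilon/4$; uncountably many of the points $(1_{Q_\alpha},\nu(E_\alpha))$, counted by their indices $\alpha\in Y$, fall into one of them. Shrinking $Y$ to these indices, $Y$ remains uncountable and for all $\alpha,\beta\in Y$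
$$\pi\nu(Q_\alpha\triangle Q_\beta)<\varepsilon/4,\qquad|\nu(E_\alpha)-\nu(E_\beta)|<\varepsilon/4.$$
Take $\alpha<\beta$ in $Y$. By Lemma 4, $\nu(E_\alpha\setminus E_\beta)\le\pi\nu(Q_\alpha\setminus Q_\beta)<\varepsilon/4$. Hence
$$\nu(E_\beta\setminus E_\alpha)=\nu(E_\beta)-\nu(E_\alpha)+\nu(E_\alpha\setminus E_\beta)<\varepsilon/2.$$
So $\nu(E_\alpha\triangle E_\beta)<\frac34\varepsilon$. By (2), $\hat W_\alpha\triangle\hat W_\beta\subseteq(E_\alpha\triangle E_\beta)\cup\pi^{-1}(W_\alpha\triangle W_\beta)$, and $W_\alpha\triangle W_\beta=Q_\alpha\triangle Q_\beta$. Therefore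
$$\nu(\hat W_\alpha\triangle\hat W_\beta)\le\nu(E_\alpha\triangle E_\beta)+\pi\nu(Q_\alpha\triangle Q_\beta)<\tfrac34\varepsilon+\tfrac14\varepsilon=\varepsilon,$$
contradicting (3).

**Step 6: from generators to $L^1(\nu)$.** The clopen algebra of $K$ is generated by the countably many $\hat A_v$ and the sets $\hat W_\alpha$. By Step 5 these generators contain a countable subset $\mathcal G$ that is dense among them for $\nu(\cdot\,\triangle\,\cdot)$. Boolean operations are continuous for this pseudometric, so the countable algebra generated by $\mathcal G$ is dense in $\mathrm{Clop}(K)$. Linear combinations of characteristic functions of clopen sets are dense in $C(K)$ by the Stone–Weierstrass theorem, and $C(K)$ is dense in $L^1(\nu)$ since $\nu$ is regular. So $L^1(\nu)$ is separable. As $\nu\in P(K)$ was arbitrary, $K\in$ (MS), and Theorem A is proved. $\blacksquare$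

**Remark (a strictly positive version).** Let $L=\operatorname{supp}\mu$, the complement of the union of all $\mu$-null open sets. A compact subset of that union is covered by finitely many null open sets, so by regularity $\mu(L)=1$, and $\mu|_L$ is strictly positive: nonempty open subsets of $L$ have positive measure. Each measure in $P(L)$ may be viewed as a measure in $P(K)$ concentrated on $L$, so $L\in$ (MS). And $\mu|_L$ is not determined by fewer than $\kappa$ Borel sets. Indeed, if $\mathcal F$ determines $\mu|_L$, then $\mathcal F\cup\{\emptyset\}$ determines $\mu$: for open $U$ meeting $L$ use $\mu(U)=\mu(U\cap L)$, and for nonempty open $U$ missing $L$ use $\mu(U)=0=\mu(\emptyset)$.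

## 6. Below weight $\kappa$: proof of Theorem B

If $K$ is finite, all its subsets form a determining family. So let $K$ be infinite with $\mathrm{wt}(K)<\kappa$, and let $\mu\in P(K)$ have countable type.

**Step 1: reduce to fewer than $\kappa$ closed sets.** Fix a base $\mathcal B$ closed under finite unions with $|\mathcal B|=\mathrm{wt}(K)$, and list $\{\overline B:B\in\mathcal B\}$ as $\{C_i:i\in I\}$ with $|I|<\kappa$. By Lemma 1 the $C_i$ determine $\mu$. So it suffices to find a countable family $\mathcal F$ of closed sets such that
$$\text{for all }i\in I,\ \varepsilon>0\text{ there is }F\in\mathcal F\text{ with }F\subseteq C_i\text{ and }\mu(F)\ge\mu(C_i)-2\varepsilon.\tag{4}$$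

*A natural attempt, and where it stops.* Since $\mu$ has countable type, there is a countable algebra $\mathfrak D$ of Borel sets dense for $\mu(\cdot\,\triangle\,\cdot)$. Given $d\in\mathfrak D$, there is a canonical closed set attached to it, $F_d=\bigcap\{C_i:\mu(d\setminus C_i)=0\}$, and regularity will show that $F_d$ contains almost all of $d$. This would give (4) if $C_i$ almost contained some $d\in\mathfrak D$ of nearly full measure. But density only gives $d$ with $\mu(d\setminus C_i)$ *small*, and small is not zero. For instance, let $\mathfrak D$ be the finite unions of intervals with rational endpoints in $[0,1]$ with Lebesgue measure, and let $C$ be closed, nowhere dense, of positive measure. A nonnull $d\in\mathfrak D$ contains an open interval, and that interval minus $C$ contains an open interval; so $\mu(d\setminus C)>0$ for every nonnull $d\in\mathfrak D$, and the sets $F_d$ say nothing about $C$.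

What can be done is to subtract an error set from $d$. The error depends on $i$, and there may be uncountably many $i$. The role of $J$ is to capture the errors for all $i\in I$ by *one* sequence of small error sets $R_M$.

**Step 2: code the approximation of each $C_i$ by an element of $J$.** List $\mathfrak D=\{q_0,q_1,\dots\}$ (repetitions allowed). For $i\in I$ and $m\in\omega$ choose $d^i_m\in\mathfrak D$ with $\mu(C_i\triangle d^i_m)<8^{-m}$, and put $e^i_m=d^i_m\setminus d^i_{m+1}\in\mathfrak D$. Then
$$\mu(e^i_m)\le\mu(d^i_m\triangle C_i)+\mu(C_i\triangle d^i_{m+1})\le2\cdot8^{-m}.$$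
Let $k_i(m)$ be the least $k$ with $q_k=e^i_m$, and let $a_i=\{(m,k_i(m)):m\in\omega\}$. This is the graph of a function, so $a_i\in J$.

**Step 3: one $b\in J$ for all $i$.** As $|I|<\kappa$, there is $b\in J$ with $a_i\subseteq^*b$ for all $i\in I$. Remove from $b$ all $(m,k)$ with $\mu(q_k)>2\cdot8^{-m}$. By Step 2 no point of any $a_i$ is removed, so still $a_i\subseteq^*b$ for all $i$, and now
$$\mu(q_k)\le2\cdot8^{-m}\quad\text{for }(m,k)\in b.$$

**Step 4: the common error sets are small.** For $M\in\omega$ let $R_M=\bigcup\{q_k:(m,k)\in b,\ m\ge M\}$. Each point of $b$ on level $m$ contributes $2^{-m-2}$ to $w(b)$, so there are at most $4w(b)2^m$ of them. Hence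
$$\mu(R_M)\le\sum_{m\ge M}4w(b)2^m\cdot2\cdot8^{-m}=8w(b)\sum_{m\ge M}4^{-m}\longrightarrow0\qquad(M\to\infty).\tag{5}$$

**Step 5: the countable family.** For $d\in\mathfrak D$ and $M\in\omega$ let
$$G_{d,M}=d\setminus R_M,\qquad F_{d,M}=\bigcap\{C_i:i\in I,\ \mu(G_{d,M}\setminus C_i)=0\},$$
with $F_{d,M}=K$ if there are no such $i$. Then $\mathcal F=\{F_{d,M}:d\in\mathfrak D,\ M\in\omega\}$ is a countable family of closed sets.

**Step 6: $F_{d,M}$ contains almost all of $G_{d,M}$, although the intersection may be uncountable.** Let $C\subseteq G_{d,M}\setminus F_{d,M}$ be compact. It is covered by the open sets $K\setminus C_i$ with $\mu(G_{d,M}\setminus C_i)=0$, hence by finitely many of them. Each meets $C$ in a subset of the null set $G_{d,M}\setminus C_i$, so $\mu(C)=0$. By inner regularity $\mu(G_{d,M}\setminus F_{d,M})=0$. Therefore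
$$\mu(F_{d,M})\ge\mu(G_{d,M}).\tag{6}$$

**Step 7: verify (4).** Fix $i\in I$ and $\varepsilon>0$. Choose $M$ with $8^{-M}<\varepsilon$, with $\mu(R_M)<\varepsilon$ (by (5)), and with $(m,k_i(m))\in b$ for all $m\ge M$ (possible since $a_i\subseteq^*b$). Then $e^i_m\subseteq R_M$ for all $m\ge M$. Let $G=G_{d^i_M,M}=d^i_M\setminus R_M$.

We claim that $G\subseteq d^i_m$ for all $m\ge M$. For $m=M$ this is clear. If $z\in G$ and $z\in d^i_m$, then $z\notin R_M\supseteq e^i_m=d^i_m\setminus d^i_{m+1}$, so $z\in d^i_{m+1}$.

Consequently $\mu(G\setminus C_i)\le\mu(d^i_m\setminus C_i)<8^{-m}$ for every $m\ge M$, so $\mu(G\setminus C_i)=0$: small has become zero. Hence $C_i$ is one of the sets intersected in $F:=F_{d^i_M,M}$, so $F\subseteq C_i$. By (6),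
$$\mu(F)\ge\mu(G)\ge\mu(d^i_M)-\varepsilon\ge\mu(C_i)-8^{-M}-\varepsilon\ge\mu(C_i)-2\varepsilon.$$
This is (4), so $\mu$ is countably-determined. If $K\in$ (MS) and $\mathrm{wt}(K)<\kappa$, this applies to every $\mu\in P(K)$, so $K\in\mathcal C$. $\blacksquare$

## 7. Slaloms and $\kappa=\operatorname{add}(\mathcal N)$

**Definition.** Let $h:\omega\to\omega\setminus\{0\}$ with $h\to\infty$. A *slalom of width $h$* is a function $\varphi$ on $\omega$ such that $\varphi(n)\subseteq\omega$ and $|\varphi(n)|\le h(n)$ for all $n$. It *localizes* $f\in\omega^\omega$ if $f(n)\in\varphi(n)$ for all but finitely many $n$. Let $\ell_h$ be the least size of a family $\mathcal H\subseteq\omega^\omega$ not localized, all at once, by a slalom of width $h$.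

*Example.* For $h(n)=n+1$, the slalom $\varphi(n)=\{0,\dots,n\}$ localizes every $f$ with $f(n)\le n$ for almost all $n$. No slalom localizes all of $\omega^\omega$: choose $f(n)\notin\varphi(n)$ for every $n$. So $\ell_h$ is defined. Any countable infinite set may replace $\omega$ as the set of values, by coding.

**Theorem (Bartoszyński).** $\operatorname{add}(\mathcal N)=\ell_h$.

This is the one cited result: *Additivity of measure implies additivity of category*, Trans. AMS 281 (1984); see also Bartoszyński–Judah, *Set Theory: On the Structure of the Real Line*, Section 2.3.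

**Step 1: the value of $\ell_h$ does not depend on $h$, so we may use whichever width is convenient.** Given $h,h'$, choose $n_0<n_1<\cdots$ with $h'(n)\ge h(j)$ for $n\in[n_j,n_{j+1})$, which is possible since $h'\to\infty$. Let $|\mathcal H|<\ell_h$. The functions $j\mapsto f{\restriction}[n_j,n_{j+1})$, $f\in\mathcal H$, take values in a countable set, so they are localized by some $\hat\varphi$ of width $h$. Discarding useless values, we may assume that the elements of $\hat\varphi(j)$ are functions from $[n_j,n_{j+1})$ to $\omega$. For $n\in[n_j,n_{j+1})$ let $\varphi(n)=\{s(n):s\in\hat\varphi(j)\}$, and let $\varphi(n)=\emptyset$ for $n<n_0$. Then $|\varphi(n)|\le h(j)\le h'(n)$, and $f(n)\in\varphi(n)$ for almost all $n$, for each $f\in\mathcal H$. So $\mathcal H$ is localized with width $h'$. This shows $\ell_h\le\ell_{h'}$, and equality follows by symmetry. Write $\ell$ for the common value.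

**Step 2: families of size less than $\ell$ are dominated.** If $\varphi$ localizes $f$, then the function $n\mapsto1+\max\varphi(n)$ (with $\max\emptyset=0$) exceeds $f(n)$ for almost all $n$. So fewer than $\ell$ functions always have a common bound for $\le^*$, where $f\le^*g$ means $f(n)\le g(n)$ for almost all $n$. (Thus $\ell$ is at most the bounding number.)

**Step 3: $\kappa\le\ell$.** Let $\mathcal H\subseteq\omega^\omega$ with $|\mathcal H|<\kappa$. The graphs of the $f\in\mathcal H$ lie in $J$, so they have a common bound $b\in J$. Put $b_m=\{k:(m,k)\in b\}$. As $\sum_m|b_m|2^{-m-2}=w(b)<\infty$, we have $|b_m|\le2^m$ for almost all $m$. Let $\varphi(m)=b_m$ for these $m$ and $\varphi(m)=\emptyset$ for the others. Since the graph of $f$ minus $b$ is finite, $f(m)\in\varphi(m)$ for almost all $m$. So $\mathcal H$ is localized with width $2^m$, and $\ell\ge\kappa$.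

**Step 4: $\ell\le\kappa$.** Let $\mathcal A\subseteq J$ with $|\mathcal A|<\ell$; we find a bound in $J$. An element of $J$ may have long stretches of levels on which it is heavy, so first we cut $\omega$ into blocks on which the elements of $\mathcal A$ are eventually very light. For $a\in\mathcal A$ choose $g_a\in\omega^\omega$ with
$$w\big(a\cap([g_a(j),\infty)\times\omega)\big)\le4^{-j}\quad\text{for all }j.$$
By Step 2 there is $g$ with $g_a\le^*g$ for all $a\in\mathcal A$, and enlarging $g$ we may take it strictly increasing. Let $f_a(j)=a\cap([g(j),g(j+1))\times\omega)$, a finite set, since $a$ has finitely many points on each level. For almost all $j$ we have $g(j)\ge g_a(j)$ and so $w(f_a(j))\le4^{-j}$.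

The functions $f_a$ take values in the countable set of finite subsets of $V$. So, as $|\mathcal A|<\ell$, they are localized by some $\varphi$ with $|\varphi(j)|\le2^j$. Keep in $\varphi(j)$ only the finite subsets of $[g(j),g(j+1))\times\omega$ of weight at most $4^{-j}$; since $w(f_a(j))\le4^{-j}$ for almost all $j$, $\varphi$ still localizes every $f_a$. Let $b=\bigcup_j\bigcup\varphi(j)$. Then
$$w(b)\le\sum_j2^j4^{-j}=2,$$
so $b\in J$. For $a\in\mathcal A$ there is $j_0$ with $f_a(j)\in\varphi(j)$, hence $f_a(j)\subseteq b$, for all $j\ge j_0$. So $a\setminus b$ lies in the levels below $g(j_0)$, where $a$ has finitely many points. Thus $a\subseteq^*b$, and every family in $J$ of size less than $\ell$ is bounded, that is, $\kappa\ge\ell$.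

By Steps 3 and 4 and Bartoszyński's theorem, $\kappa=\ell=\operatorname{add}(\mathcal N)$. $\blacksquare$

## 8. All weights from $\operatorname{add}(\mathcal N)$ upwards: proof of Corollary D

**Step 1: nothing below $\kappa$.** If $\tau<\operatorname{add}(\mathcal N)=\kappa$, Theorem B shows that no space of weight $\tau$ lies in (MS)$\,\setminus\mathcal C$.

**Step 2: the weight of $K$.** The space $K$ of Theorem A has weight at most $\kappa$. It lies in (MS)$\,\setminus\mathcal C$, so by Theorem B its weight is not less than $\kappa$. Hence $\mathrm{wt}(K)=\kappa=\operatorname{add}(\mathcal N)$.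

**Step 3: pad $K$ to any larger weight without creating new measures of large type.** Let $\tau\ge\kappa$, let $\alpha(\tau)$ be the one-point compactification of the discrete space $D$ of size $\tau$, and let $K_\tau=K\sqcup\alpha(\tau)$. As $\mathrm{wt}(\alpha(\tau))=\tau\ge\mathrm{wt}(K)$, we have $\mathrm{wt}(K_\tau)=\tau$.

*$K_\tau\in$ (MS).* Compact subsets of $D$ are finite. So for a finite regular Borel measure $\rho$ on $\alpha(\tau)$, the value $\rho(D)$ is a supremum of values on finite sets, and $\rho$ is concentrated on a countable set; hence $L^1(\rho)$ is separable. For $\nu\in P(K_\tau)$, the space $L^1(\nu)$ is the direct sum of $L^1(\nu|_K)$ and $L^1(\nu|_{\alpha(\tau)})$. The first summand is separable because $K\in$ (MS) (normalize $\nu|_K$ if it is not zero), and the second by what was just said.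

*$K_\tau\notin\mathcal C$.* Regard $\mu$ from Theorem A as a measure on $K_\tau$ concentrated on $K$. Suppose a countable family $\mathcal F$ of closed sets determines it. A nonempty open $U\subseteq K$ is open in $K_\tau$, and every $F\in\mathcal F$ with $F\subseteq U$ satisfies $F=F\cap K$. So the countable family $\{F\cap K:F\in\mathcal F\}$ determines $\mu$ on $K$, which Theorem A excludes. Hence $K_\tau\in$ (MS)$\,\setminus\mathcal C$ has weight $\tau$. $\blacksquare$
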